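\title{Formality of the space of points on a line without triple coincidences}

\begin{abstract}
Let $M_n$ be the space of $n$-tuples of real numbers no three of which are equal. We prove that $M_n$ is formal in the sense of rational homotopy theory if and only if $n\le 6$, which disproves the conjecture that $M_n$ is formal for every $n$. For $n\ge 7$ the space $M_n$ is not even $1$-formal, so its fundamental group, the plane pure braid group, is not a right-angled Artin group, not the fundamental group of a compact K\"ahler manifold, and not that of the complement of a complex hyperplane arrangement. Both halves of the proof use the degree one classes dual to the hypersurfaces on which two points collide. The obstruction for $n=7$ is a cycle of six commuting pairs of loops that closes up only after a conjugation invisible to the cup product.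
\end{abstract}

\section{Introduction}

For $n\ge 3$ let
\[
M_n=\mathrm{Conf}_3(\mathbb R,n)=\mathbb R^n\setminus\bigcup_{i<j<k}\{x_i=x_j=x_k\}
\]
be the space of positions of $n$ labeled points on a line, where two points may coincide but three may not. A loop in $M_n$ is a motion of the points that returns each of them to its place; the graph of the motion consists of $n$ strands in the plane that may cross in pairs but have no triple point. The group $PP_n=\pi_1(M_n)$ is the \emph{plane pure braid group}.

Translations and dilations of the line preserve $M_n$, so $M_n$ is homotopy equivalent to its intersection with the unit sphere of the hyperplane $\{\sum x_i=0\}$. For $n=3$ this is a circle. For $n=4$ it is a $2$-sphere from which the four lines of triple coincidences remove eight points, so $M_4$ is homotopy equivalent to a wedge of seven circles. In general it is known that $M_n$ is a $K(\pi,1)$ space and that the ring $H^*(M_n)$ is generated in degree~$1$.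

A space is \emph{formal} if its algebra of differential forms can be joined to its cohomology ring, with zero differential, by a chain of quasi-isomorphisms; the definitions are recalled in Section~\ref{sec:formal}. There is a good reason to expect $M_n$ to be formal. It is the complement of an arrangement of linear subspaces of real codimension two, like the space of $n$ distinct points in $\mathbb C$, and complements of complex hyperplane arrangements are formal \cite{Bri}. Moreover, $M_n$ is known to be formal for small $n$. The following conjecture is posed in \cite{Curvas}: \emph{the space $M_n$ is formal for every $n$.} We show that it fails, and determine where.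

\begin{theorem}\label{thm:main}
If $n\ge 7$, then $M_n$ is not formal, and not even $1$-formal. If $3\le n\le 6$, then $M_n$ is formal. Hence $M_n$ is formal if and only if it is $1$-formal, if and only if $n\le 6$.
\end{theorem}

\begin{corollary}\label{cor:groups}
For $n\ge 7$ the group $PP_n$ is not $1$-formal. Consequently it is not isomorphic to a right-angled Artin group, nor to the fundamental group of a compact K\"ahler manifold, nor to the fundamental group of the complement of a complex hyperplane arrangement.
\end{corollary}

Of the two known facts quoted above, generation of $H^*(M_n)$ in degree~$1$ is used only for $n\le 6$, and asphericity is not used at all.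

The tools are simple. A collision of two points, with prescribed sets of points to its left and to its right, defines a closed hypersurface of $M_n$ and hence a closed $1$-form supported near it; forms of disjoint hypersurfaces have product zero (Section~\ref{sec:classes}). For $n\le 6$ there is so little room for two collisions at once that a suitable choice of these forms generates a copy of the cohomology ring inside the de Rham algebra (Section~\ref{sec:small}). In the other direction, $1$-formality produces a representation of the fundamental group in a nilpotent algebra out of every solution of a quadratic equation in the cohomology ring, and certain configurations of commuting loops forbid such a representation (Section~\ref{sec:obstruction}). Seven points are enough to build such a configuration (Section~\ref{sec:seven}).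

\section{Formality and $1$-formality}\label{sec:formal}

Cohomology has real coefficients, $\Omega^*(M)$ is the de Rham algebra of a smooth manifold $M$, and $u(\gamma)$ is the value of $u\in H^1(X)=\mathrm{Hom}(H_1(X),\mathbb R)$ on a loop $\gamma$; it depends only on the free homotopy class of $\gamma$. If $f\colon S^1\times S^1\to X$ restricts to the loops $\gamma$ and $\delta$ on the two factors, then the K\"unneth formula for the torus gives
\begin{equation}\label{eq:torus}
\langle uv,\,f_*[S^1\times S^1]\rangle=u(\gamma)v(\delta)-u(\delta)v(\gamma)\qquad(u,v\in H^1(X)).
\end{equation}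

A \emph{cdga} is a unital graded real algebra $A=\bigoplus_{k\ge0}A^k$ with $ab=(-1)^{kl}ba$ for $a\in A^k$, $b\in A^l$, and with a differential $d\colon A^k\to A^{k+1}$ such that $d^2=0$ and $d(ab)=(da)b+(-1)^k a\,db$. A morphism of cdgas is a \emph{quasi-isomorphism} if it induces an isomorphism on cohomology, and a \emph{$1$-quasi-isomorphism} if it induces isomorphisms on $H^0$ and $H^1$ and an injection on $H^2$. A \emph{zigzag} is a finite chain of morphisms pointing in arbitrary directions.

Every space $X$ has a cdga $A(X)$ of piecewise polynomial forms, natural in $X$, whose cohomology is the ring $H^*(X)$; for a smooth manifold $M$ the cdgas $A(M)$ and $\Omega^*(M)$ are joined by a zigzag of quasi-isomorphisms. The space $X$ is \emph{formal} if $A(X)$ and $(H^*(X),0)$ are joined by a zigzag of quasi-isomorphisms, and \emph{$1$-formal} if they are joined by a zigzag of $1$-quasi-isomorphisms. For a manifold we may and do use $\Omega^*(M)$ in place of $A(M)$. Formal spaces are $1$-formal. The definition can also be made with rational coefficients, and rational and real formality are equivalent; the negative half of Theorem~\ref{thm:main} needs only the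 implication from rational to real, which is extension of scalars.

The most direct way to be formal is the following.

\begin{lemma}\label{lem:subalgebra}
Let $B\subset\Omega^*(M)$ be a graded subalgebra that consists of closed forms and maps bijectively onto $H^*(M)$. Then $M$ is formal.
\end{lemma}

\begin{proof}
The differential of $B$ is zero, the inclusion $B\to\Omega^*(M)$ is a quasi-isomorphism, and $b\mapsto[b]$ is an isomorphism of cdgas $B\to(H^*(M),0)$.
\end{proof}

The difficulty in applying the lemma is that a product that vanishes in cohomology need not vanish on forms. This is why we look for $1$-forms with small supports.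

\section{Collision hypersurfaces and their classes}\label{sec:classes}

Write $[n]=\{1,\dots,n\}$. We abbreviate $\{4,5\}$ to $45$, $D\setminus\{d\}$ to $D\setminus d$, and $U\cup\{r\}$ to $U\cup r$. For a decomposition $[n]=D\sqcup\{a,b\}\sqcup C$ put
\[
H(D|ab|C)=\{x\in M_n:\ x_a=x_b,\ \ x_d<x_a\ (d\in D),\ \ x_c>x_a\ (c\in C)\}.
\]
This is a smooth hypersurface, the \emph{collision hypersurface} of $a$ and $b$ with $D$ below and $C$ above, and $|D|\in\{0,\dots,n-2\}$ is its \emph{type}. It is closed in $M_n$: a limit point satisfies the inequalities in weak form, and an equality $x_d=x_a=x_b$ or $x_c=x_a=x_b$ would be a triple coincidence. This is the point where the shape of the arrangement enters. The order of the letters $a,b$ records a coorientation: a crossing of $H(D|ab|C)$ is \emph{positive} if $x_a-x_b$ changes from negative to positive.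

\begin{lemma}\label{lem:disjoint}
If two distinct hypersurfaces $H(D|ab|C)$ and $H(D'|a'b'|C')$ meet, then $D\cup\{a,b\}\subset D'$ or $D'\cup\{a',b'\}\subset D$. In particular their types differ by at least~$2$.
\end{lemma}

\begin{proof}
Let $x$ lie in both, and put $v=x_a=x_b$ and $v'=x_{a'}=x_{b'}$. Then $D=\{i:x_i<v\}$ and $D\cup\{a,b\}=\{i:x_i\le v\}$, and the same holds for the primed data. If $v=v'$, the two decompositions coincide. If $v<v'$, then $\{i:x_i\le v\}\subset\{i:x_i<v'\}$, which is the first inclusion; if $v>v'$, we get the second.
\end{proof}

\begin{lemma}\label{lem:forms}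
One can attach to each cooriented collision hypersurface $H$ a closed $1$-form $\omega_H$ on $M_n$, changing sign with the coorientation, such that:
\begin{enumerate}
\item[(a)] if a piecewise smooth loop $\gamma$ meets $H=H(D|ab|C)$ at finitely many times, at each of which $x_a-x_b$ changes sign, then $\int_\gamma\omega_H$ is the number of positive crossings minus the number of negative crossings;
\item[(b)] if $H\cap H'=\emptyset$, then $\omega_H\wedge\omega_{H'}=0$.
\end{enumerate}
\end{lemma}

\begin{proof}
Fix one coorientation of each hypersurface, and use $-\omega_H$ for the opposite one. For $H=H(D|ab|C)$ let $V_H\subset M_n$ be the open set where $x_d<\min(x_a,x_b)$ for $d\in D$ and $x_c>\max(x_a,x_b)$ for $c\in C$. Then $V_H=V_H^+\sqcup H\sqcup V_H^-$, where $V_H^\pm$ are the open sets on which $\pm(x_a-x_b)>0$. Let $V_H'$ be the set of points of $V_H$ that are strictly closer to $H$ than to every collision hypersurface disjoint from $H$. Since there are finitely many hypersurfaces and they are closed in $M_n$, the set $V_H'$ is an open neighborhood of $H$, and $V_H'\cap V_{H'}'=\emptyset$ when $H\cap H'=\emptyset$.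

Choose a smooth function $u\colon M_n\to[0,1]$ that equals $1$ near $H$ and has support in $V_H'$. Let $s$ equal $u$ on $V_H^+$ and $0$ elsewhere, and let $\omega_H$ equal $-du$ on $V_H^+$ and $0$ elsewhere. The open sets $V_H^+$, $V_H^-$ and $M_n\setminus\operatorname{supp}u$ cover $M_n\setminus H$, and on each of them $s$ is smooth and $\omega_H=-ds$. Near $H$ the form $\omega_H$ vanishes, because $du=0$ there. So $\omega_H$ is smooth, closed and supported in $V_H'$, which gives (b). Along $\gamma$ the function $s$ jumps by $+1$ at a positive crossing and by $-1$ at a negative one, and its total change is zero; hence $-\int ds$ over the arcs between the crossings equals the sum of the jumps, which is (a).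
\end{proof}

We fix these forms and write $[D|ab|C]\in H^1(M_n)$ for the class of $\omega_H$, $H=H(D|ab|C)$. Thus $[D|ba|C]=-[D|ab|C]$. Forms and classes inherit the type of their hypersurface. Since the square of a $1$-form is zero, Lemmas~\ref{lem:disjoint} and~\ref{lem:forms} give the rule that we use most:
\begin{equation}\label{eq:types}
\omega_H\wedge\omega_{H'}=0\quad\text{if the types of $H$ and $H'$ differ by at most $1$.}
\end{equation}

\subsection*{General position}
Let $f\colon N\to\mathbb R^n$ be a smooth map from a circle or a closed disc, and let $L\subset\mathbb R^n$ be a linear subspace with quotient map $\pi_L$. The translate $f+v$ is transverse to $L$ exactly when $-\pi_L(v)$ is a regular value of $\pi_L\circ f$. By Sard's theorem, for almost every $v$ the map $f+v$ is transverse to finitely many given subspaces; in particular it misses those of codimension greater than $\dim N$. A small translation moves a loop in $M_n$ by a free homotopy in $M_n$. So every loop is freely homotopic to a \emph{generic} one: a smooth loop that is transverse to the hyperplanes $x_i=x_j$ and along which at most one pair of coordinates coincides at any time. Identities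 in $H^1(M_n)$ may be tested on generic loops.

\begin{lemma}\label{lem:relation}
For $a\in[n]$ and $D\sqcup C=[n]\setminus a$,
\begin{equation}\label{eq:relation}
\sum_{d\in D}[D\setminus d\,|\,ad\,|\,C]=\sum_{c\in C}[D\,|\,ac\,|\,C\setminus c].
\end{equation}
\end{lemma}

\begin{proof}
Let $O$ be the region where $x_d<x_a<x_c$ for all $d\in D$, $c\in C$, and follow its indicator function along a generic loop. It can change only when $x_a$ meets one other coordinate. When $x_a=x_d$ with $d\in D$, it changes if and only if all the other inequalities defining $O$ hold, that is, at a crossing of $H(D\setminus d|ad|C)$, and a positive crossing enters $O$. When $x_a=x_c$ with $c\in C$, it changes if and only if the loop crosses $H(D|ac|C\setminus c)$, and a positive crossing leaves $O$. The loop enters $O$ as often as it leaves, so both sides of \eqref{eq:relation} have the same value on it.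
\end{proof}

Relation \eqref{eq:relation} equates a sum of classes of type $|D|-1$ with a sum of classes of type $|D|$. It therefore lets us trade one type for a neighboring one, and with it the list of products that vanish by \eqref{eq:types}.

\subsection*{Rotations}
The basic loops come from the case $n=3$. In the plane $W=\{y\in\mathbb R^3:y_1+y_2+y_3=0\}$ let
\[
\rho(\theta)=\cos\theta\,(-1,0,1)+\frac{\sin\theta}{\sqrt3}\,(1,-2,1),\qquad 0\le\theta\le2\pi,
\]
be the circle of radius $\sqrt2$ about the origin. The coordinates of $\rho(\theta)$ have absolute value less than $2$ and are never all equal. The circle crosses each line $y_p=y_q$ of $W$ at two antipodal points. The third coordinate there is $-2$ times the common value, so it lies below the colliding pair at one point and above it at the other.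

\begin{example}\label{ex:three}
The space $M_3$ is the product of the line $\mathbb R(1,1,1)$ with $W\setminus0$. The six collision hypersurfaces correspond to the six rays into which the origin cuts the lines $y_p=y_q$, and $\rho$ crosses each ray once. So each of the six classes is, up to sign, the class in $H^1(M_3)=\mathbb R$ with value $1$ on $\rho$. The sector $x_d<x_a<x_c$ is bounded by two rays, and \eqref{eq:relation} for it reads $[\emptyset|ad|c]=[d|ac|\emptyset]$.
\end{example}

Let $[n]=U\sqcup T\sqcup V$ with $|T|=3$. A \emph{rotation for $(U,T,V)$} is a loop in which the coordinates in $T$, in some order, equal $(v,v,v)+\varepsilon\rho(\theta)$ for fixed $v\in\mathbb R$ and $\varepsilon>0$, while the other coordinates are constant and distinct, less than $v-2\varepsilon$ for indices in $U$ and greater than $v+2\varepsilon$ for indices in $V$.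

\begin{lemma}\label{lem:rotation}
The value of $[D|bc|C]$ on a rotation for $(U,T,V)$ is $\pm1$ if $T=\{b,c,r\}$ for some $r$ and $D\in\{U,U\cup r\}$, and $0$ otherwise. In particular only classes of types $|U|$ and $|U|+1$ can be nonzero on it.
\end{lemma}

\begin{proof}
Only pairs in $T$ collide along the rotation. The pair $b,c\in T$ collides twice, once with $r$ above, so that the set of points below is $U$, and once with $r$ below, so that it is $U\cup r$. Apply Lemma~\ref{lem:forms}(a).
\end{proof}

\section{Formality for $n\le6$}\label{sec:small}

To apply Lemma~\ref{lem:subalgebra} we first need enough classes.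

\begin{proposition}\label{prop:span}
For every $n\ge3$ the classes $[D|ab|C]$ span $H^1(M_n)$.
\end{proposition}

\begin{proof}
We find a spanning set of $H_1(M_n;\mathbb R)$, thin it out, and show that what remains pairs invertibly with collision classes.

\emph{Meridians.} For $[n]=U\sqcup T\sqcup V$ with $|T|=3$ let $L_T$ be the subspace where the coordinates in $T$ are equal. Let $S(U,T,V)\subset L_T$ be the set where the coordinates in $U$ are smaller than the common value, those in $V$ are larger, and no other triple coincides. It is a convex open subset of $L_T$ minus subspaces of codimension two in $L_T$, hence connected. A small ball $B$ about $z\in S(U,T,V)$ meets no other removed subspace, and $B\setminus L_T\simeq S^1$ by projection to the plane normal to $L_T$. The \emph{meridian} at $z$ is the image in $H_1(M_n)$ of a generator of $H_1(B\setminus L_T;\mathbb Z)$. It is represented by the circle obtained from $z$ by adding $\varepsilon\rho(\theta)$ to the coordinates in $T$, for small $\varepsilon$. Moving $z$ slightly moves this circle by a homotopy in $M_n$, so by connectedness the meridian is a class $\mu(U,T,V)$ that depends, up to sign, only on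 $(U,T,V)$. Shrinking $\varepsilon$ shows that every rotation for $(U,T,V)$ represents $\pm\mu(U,T,V)$. If a surface meets $L_T$ transversally at $z$, its projection to the normal plane is a local diffeomorphism, so a small circle around $z$ in the surface also represents $\pm\mu(U,T,V)$.

A smooth loop in $M_n$ bounds a smooth disc in $\mathbb R^n$. After a small generic translation the disc is transverse to all $L_T$ and misses the subspaces of codimension three on which a triple coincidence is accompanied by a further coincidence. It then meets the arrangement in finitely many points of the sets $S(U,T,V)$, and removing small discs around them shows that the loop is homologous to a sum of meridians. So the meridians span $H_1(M_n;\mathbb R)$.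

\emph{Relations.} Let $[n]=U\sqcup Q\sqcup V$ with $|Q|=4$. Fix the points of $U$ and $V$ at distinct positions far to the left and far to the right, and let the coordinates in $Q$ run over the unit sphere of $W_Q=\{y\in\mathbb R^Q:\sum y_q=0\}$. For $q\in Q$ the coordinates in $Q\setminus q$ are equal along a line of $W_Q$, which crosses the sphere transversally at two points, one with $q$ above the triple and one with $q$ below. The sphere minus eight small discs lies in $M_n$, so
\begin{equation}\label{eq:four}
\sum_{q\in Q}\bigl(\pm\mu(U,\,Q\setminus q,\,V\cup q)\pm\mu(U\cup q,\,Q\setminus q,\,V)\bigr)=0 .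
\end{equation}

\emph{Thinning.} Call $(U,T,V)$ \emph{good} if $\max(U\cup T)\in T$. We show by induction on $|U|$ that every meridian is a combination of good ones. If $U=\emptyset$, the triple is good. Otherwise suppose that $m=\max(U\cup T)$ lies in $U$, and apply \eqref{eq:four} to $(U\setminus m,\,T\cup m,\,V)$. The terms with $q=m$ are $\mu(U,T,V)$ itself and $\mu(U\setminus m,T,V\cup m)$, to which the induction applies. In a term with $q\in T$ the middle set $(T\setminus q)\cup m$ contains $m$ and the union of the first two sets is contained in $U\cup T$, so the term is good.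

\emph{Pairing.} To a good triple $(U,T,V)$ with $I=U\cup T$, $m=\max I$ and $T=\{p,q,m\}$ attach the class $\kappa=[\,U\cup m\,|\,pq\,|\,V\,]$. By Lemma~\ref{lem:rotation}, its value on $\mu(U,T,V)$ is $\pm1$. Suppose that $\kappa$ is nonzero on a good $\mu(U',T',V')$, and put $I'=U'\cup T'$. Then $T'=\{p,q,r\}$, and $U\cup m$ equals $U'\cup r$ or $U'$. In the first case $I'=I$, so $m\in T'$ by goodness, whence $r=m$ and $(U',T',V')=(U,T,V)$. In the second case $|I'|=|I|+1$. If the good triples are ordered by $|I|$, the square matrix of values of the classes $\kappa$ on the good meridians is therefore triangular with diagonal entries $\pm1$. Hence the good meridians are linearly independent, so they form a basis of $H_1(M_n;\mathbb R)$, and the classes $\kappa$ form a basis of the dual space $H^1(M_n)$.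
\end{proof}

A good triple is given by a set $I$ and a pair in $I\setminus\max I$, so the proof also yields $\dim H^1(M_n)=\sum_{k=3}^n\binom nk\binom{k-1}2$. For $n=4$ this is $4+3=7$, as found in the introduction.

\begin{lemma}\label{lem:middle}
For $n\ge4$ the classes of types $1,\dots,n-3$ span $H^1(M_n)$.
\end{lemma}

\begin{proof}
Relation \eqref{eq:relation} with $D=\{d\}$ writes $[\emptyset|ad|C]$ as a sum of classes of type~$1$. With $C=\{c\}$ it writes $[D|ac|\emptyset]$ as a sum of classes of type $n-3$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main} for $n\le6$]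
The space $M_n$ is connected, being the complement of subspaces of codimension two, so $H^0(M_n)=\mathbb R$. We use Lemma~\ref{lem:subalgebra}.

\emph{The case $n=3$.} Since $M_3\simeq S^1$, the span of $1$ and one form $\omega_H$ is a subalgebra as required, by Example~\ref{ex:three}.

\emph{The cases $n=4,5$.} The types $1,\dots,n-3$ differ by at most $1$, so all products of forms of these types vanish by \eqref{eq:types}. Choose among them forms whose classes are a basis of $H^1(M_n)$, and let $B$ be their span together with $1$. This is a subalgebra of closed forms. All products of degree one classes vanish and $H^*(M_n)$ is generated in degree~$1$, so $H^k(M_n)=0$ for $k\ge2$ and $B$ maps bijectively onto $H^*(M_n)$.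

\emph{The case $n=6$.} Now types $1,2,3$ span $H^1(M_6)$, and hypersurfaces of types $1$ and $3$ can meet. By Lemma~\ref{lem:disjoint}, $H(d|ab|C)$ meets $H(D'|a'b'|c')$ only if $\{d,a,b\}=D'$. For each $3$-element set $T$ there are three hypersurfaces of type~$1$ with $\{d,a,b\}=T$ and three of type~$3$ with $D'=T$. That allows nine products of forms for each $T$, and nothing ensures that linear relations among their classes hold on forms. We avoid the problem by keeping one form from each group of three.

Let $T=\{a,d,e\}$ and $T^c=[6]\setminus T$. Relation \eqref{eq:relation} with $D=\{d,e\}$ says that $[e|ad|T^c]+[d|ae|T^c]$ is a sum of classes of type~$2$. Any two $2$-element subsets of $T$ share a letter, so modulo classes of type~$2$ the three classes of type~$1$ belonging to $T$ agree up to sign. For $T^c=\{a,c,c'\}$, relation \eqref{eq:relation} with $D=T$ says that $[T|ac|c']+[T|ac'|c]$ is a sum of classes of type~$2$, so the three classes of type~$3$ belonging to $T$ agree up to sign modulo type~$2$ as well. Choose for each $T$ one form $\eta_T$ of type~$1$ and one form $\zeta_T$ of type~$3$ belonging to $T$. The classes of the $\eta_T$, the $\zeta_T$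 and the forms of type~$2$ span $H^1(M_6)$. By \eqref{eq:types} and the intersection condition above, the only products of two of these forms that can be nonzero are the twenty forms $\eta_T\wedge\zeta_T$. Products of three vanish, because two of the three types differ by at most~$1$.

To see that the surviving classes are independent, let $T$ rotate near $-10$ and $T^c$ near $10$, independently and with $\varepsilon=1$. This is a map $f_T\colon S^1\times S^1\to M_6$ whose factors $\gamma_T$ and $\delta_T$ are rotations for $(\emptyset,T,T^c)$ and $(T,T^c,\emptyset)$. By Lemma~\ref{lem:rotation}, $\gamma_T$ is detected only by types $0,1$ and $\delta_T$ only by types $3,4$. Moreover $[d|ab|C]$ is nonzero on $\gamma_T$ exactly when $\{d,a,b\}=T$, and $[D|ab|c]$ is nonzero on $\delta_T$ exactly when $D=T$. Thus $\eta_{T'}$ has value $\pm1$ on $\gamma_{T'}$ and $0$ on the other $39$ loops, and $\zeta_{T'}$ has value $\pm1$ on $\delta_{T'}$ and $0$ on the other $39$ loops. So the forty classes $[\eta_T],[\zeta_T]$ are linearly independent. By \eqref{eq:torus}, the integral of $\eta_{T'}\wedge\zeta_{T'}$ over $f_T$ is $\pm1$ for $T'=T$ and $0$ otherwise, so the twenty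 classes $[\eta_T\wedge\zeta_T]$ are linearly independent too.

Add forms of type~$2$ to the $\eta_T,\zeta_T$ to obtain a basis of $H^1(M_6)$, and let $B$ be the span of $1$, these $1$-forms and the $\eta_T\wedge\zeta_T$. It is a subalgebra of closed forms. Since $H^*(M_6)$ is generated in degree~$1$, the classes $[\eta_T\wedge\zeta_T]$ span $H^2(M_6)$ and $H^k(M_6)=0$ for $k\ge3$. So $B$ maps bijectively onto $H^*(M_6)$.
\end{proof}

\section{An obstruction to $1$-formality}\label{sec:obstruction}

To refute $1$-formality we need a consequence of it that survives every zigzag and can be tested on loops. Flat connections with nilpotent coefficients provide one.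

\subsection*{Representations from the cup product}
By a \emph{weighted algebra} we mean a finite-dimensional graded associative algebra $E=E_0\oplus E_1\oplus\dots\oplus E_s$ with $E_0=\mathbb R\cdot1$; its grading is called the weight. The ideal $\mathfrak m=E_1\oplus\dots\oplus E_s$ is nilpotent, so $1+\mathfrak m$ is a group. For a cdga $A$ we make $A\otimes E$ a differential graded algebra by $(a\otimes e)(a'\otimes e')=aa'\otimes ee'$ and $d(a\otimes e)=da\otimes e$. A subscript denotes the component of given weight.

\begin{proposition}\label{prop:rep}
Let $M$ be a connected $1$-formal manifold and $E$ a weighted algebra. Let $\theta=\sum_j u_j\otimes e_j\in H^1(M)\otimes E_1$ satisfy $\theta^2=0$ in $H^2(M)\otimes E_2$. Then there is a homomorphism $P\colon\pi_1(M)\to1+\mathfrak m$ with $P(\gamma)_1=\sum_j u_j(\gamma)e_j$ for all $\gamma$.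
\end{proposition}

Before the proof, here is the smallest instance of the use that we make of it.

\begin{example}\label{ex:two}
Let $K$ be the presentation complex of
\[
G=\langle g_1,g_2,h\ |\ [g_1,g_2],\ [h^{-1}g_2h,\,g_1]\rangle ,
\]
and let $M\simeq K$ be an open regular neighborhood of $K$ embedded in $\mathbb R^5$. Both relators are commutators, so $H_1(M)$ has the basis $g_1,g_2,h$, with dual basis $a_1,a_2,\tau$, and $H_2(M)$ has a basis of two tori. The factors of both tori are homologous to $g_1$ and $g_2$, so \eqref{eq:torus} gives $a_1\tau=\tau a_2=0$. The cohomology ring is the same as if $h$ were deleted from the second relator; it does not see the conjugation.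

Let $E$ be the span of the identity and the strictly upper triangular $4\times4$ matrices, with the matrix unit $E_{ij}$ in weight $j-i$. The element $\theta=a_1\otimes E_{12}+\tau\otimes E_{23}+a_2\otimes E_{34}$ has $\theta^2=a_1\tau\otimes E_{13}+\tau a_2\otimes E_{24}=0$. If $M$ were $1$-formal, we would get $P$ with $P(g_1)_1=E_{12}$, $P(h)_1=E_{23}$, $P(g_2)_1=E_{34}$. Now $g_1$ commutes with $g_2$ and with $h^{-1}g_2h$, hence with $k=g_2^{-1}h^{-1}g_2h$. We have $P(k)_1=0$ and $P(k)_2=E_{34}E_{23}-E_{23}E_{34}=-E_{24}$. So the weight~$3$ part of $P(g_1)P(k)-P(k)P(g_1)$ is $-E_{12}E_{24}+E_{24}E_{12}=-E_{14}\ne0$, a contradiction. Thus $M$ is not $1$-formal: the group satisfies a relation of length three in the commutator filtration that the cup product does not predict.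
\end{example}

\subsection*{Maurer--Cartan elements}
For $\omega\in A^1\otimes\mathfrak m$ put $F(\omega)=d\omega+\omega^2$, and call $\omega$ a \emph{Maurer--Cartan element}, $\omega\in MC(A\otimes E)$, if $F(\omega)=0$. The weight~$1$ part of this equation is $d\omega_1=0$, so $\omega$ has a class $[\omega_1]\in H^1(A)\otimes E_1$. A morphism $\varphi\colon A\to B$ of cdgas, extended to $A\otimes E$, commutes with $F$ and so pushes Maurer--Cartan elements forward. The difficulty is to pull them back, and this is possible only up to gauge equivalence.

The operator $\nabla_\omega=d+\omega$ on $A\otimes E$, with $\omega$ acting by left multiplication, satisfies $\nabla_\omega^2(v)=d(\omega v)+\omega\,dv+\omega^2v=F(\omega)v$. For $g$ in the group $1+A^0\otimes\mathfrak m$ we have $g\,d(g^{-1})=-(dg)g^{-1}$, hence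
\[
g\circ\nabla_\omega\circ g^{-1}=\nabla_{g*\omega},\qquad g*\omega=g\omega g^{-1}-(dg)g^{-1}.
\]
It follows that $*$ is a group action and that $F(g*\omega)=gF(\omega)g^{-1}$, so the action preserves $MC(A\otimes E)$. Since $(g*\omega)_1=\omega_1-dg_1$, it also preserves $[\omega_1]$.

\begin{lemma}\label{lem:lift}
Let $\varphi\colon A\to B$ be a $1$-quasi-isomorphism and $\eta\in MC(B\otimes E)$. There are $\omega\in MC(A\otimes E)$ and $g\in1+B^0\otimes\mathfrak m$ with $\varphi(\omega)=g*\eta$. In particular $\varphi[\omega_1]=[\eta_1]$.
\end{lemma}

\begin{proof}
Let $E^{(k)}=E/\bigoplus_{l>k}E_l$, with ideal $\mathfrak m^{(k)}$, and let $\eta^{(k)}$ be the image of $\eta$. We prove the statement for $E^{(k)}$ by induction on $k$; for $k=0$ there is nothing to prove. In $E^{(k)}$ the top component $E_k$ annihilates $\mathfrak m^{(k)}$ on both sides, so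
\begin{equation}\label{eq:central}
F(\omega+a)=F(\omega)+da\qquad\text{whenever $a$ has coefficients in $E_k$.}
\end{equation}
Let $\bar\omega\in MC(A\otimes E^{(k-1)})$ and $\bar g$ satisfy $\varphi(\bar\omega)=\bar g*\eta^{(k-1)}$. Choose any lifts $\omega'\in A^1\otimes\mathfrak m^{(k)}$ and $g'\in1+B^0\otimes\mathfrak m^{(k)}$, and put $\eta'=g'*\eta^{(k)}$, a Maurer--Cartan element. Then $F(\omega')\in A^2\otimes E_k$ and $b=\varphi(\omega')-\eta'\in B^1\otimes E_k$, because both vanish in $E^{(k-1)}$.

The element $F(\omega')$ is closed:
\[
dF(\omega')=(d\omega')\omega'-\omega'\,d\omega'=\bigl(F(\omega')-\omega'^2\bigr)\omega'-\omega'\bigl(F(\omega')-\omega'^2\bigr)=0 .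
\]
By \eqref{eq:central}, $\varphi(F(\omega'))=F(\eta'+b)=db$ is exact. Injectivity of $\varphi$ on $H^2$ gives $a\in A^1\otimes E_k$ with $F(\omega')=-da$, and $\omega'+a$ is a Maurer--Cartan element by \eqref{eq:central}. Its image differs from $\eta'$ by $b+\varphi(a)$, which is closed by \eqref{eq:central} since both are Maurer--Cartan elements. Surjectivity of $\varphi$ on $H^1$ gives a closed $a'\in A^1\otimes E_k$ and $f\in B^0\otimes E_k$ with $b+\varphi(a)+\varphi(a')=df$. Then $\omega=\omega'+a+a'$ is a Maurer--Cartan element and $\varphi(\omega)=\eta'+df=(1-f)*\eta'=\bigl((1-f)g'\bigr)*\eta^{(k)}$.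
\end{proof}

\subsection*{Holonomy}
On the de Rham algebra a Maurer--Cartan element is a flat connection, and its parallel transport turns it into a representation.

\begin{lemma}\label{lem:holonomy}
Let $M$ be a connected manifold and $\omega\in MC(\Omega^*(M)\otimes E)$. There is a homomorphism $P\colon\pi_1(M)\to1+\mathfrak m$ with $P(\gamma)_1=\int_\gamma\omega_1$.
\end{lemma}

\begin{proof}
For a piecewise smooth path $\gamma\colon[0,1]\to M$ let $y\colon[0,1]\to E$ solve the linear equation $\dot y=y\,\omega(\dot\gamma)$ with $y(0)=1$, and put $P(\gamma)=y(1)$. In weights $0$ and $1$ the equation reads $\dot y_0=0$ and $\dot y_1=\omega_1(\dot\gamma)$, so $P(\gamma)\in1+\mathfrak m$ and $P(\gamma)_1=\int_\gamma\omega_1$. The value $P(\gamma)$ does not depend on the parametrization. The equation is invariant under left multiplication by constants, so $P(\gamma\delta)=P(\gamma)P(\delta)$, where $\gamma\delta$ means $\gamma$ followed by $\delta$.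

It remains to prove homotopy invariance. Piecewise smooth paths can be reparametrized to smooth ones, and homotopic smooth paths are smoothly homotopic, so let $\Gamma(s,t)$ be a smooth homotopy with fixed endpoints $t=0,1$. Write $\Gamma^*\omega=p\,dt+q\,ds$, where $q=0$ for $t=0,1$. The coefficient of $ds\wedge dt$ in $F(\Gamma^*\omega)=0$ gives $\partial_sp-\partial_tq+qp-pq=0$. Let $\partial_ty=yp$ with $y(s,0)=1$, and $z=\partial_sy-yq$. Then
\[
\partial_tz=(\partial_sy)p+y(\partial_sp-\partial_tq-pq)=(\partial_sy)p-yqp=zp,
\]
and $z(s,0)=0$, so $z=0$. At $t=1$ this says $\partial_sy(s,1)=0$.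
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:rep}]
Let $A_0=(H^*(M),0),A_1,\dots,A_r=\Omega^*(M)$ be a zigzag of $1$-quasi-isomorphisms. It identifies the spaces $H^1(A_i)$; the resulting automorphism of $H^1(M)$ need not be the identity. Let $\theta^{i}\in H^1(A_i)\otimes E_1$ correspond to $\theta^{r}=\theta$. For an arrow $\varphi$ we have $\varphi(\vartheta)^2=\varphi(\vartheta^2)$, and $\varphi$ is injective on $H^2\otimes E_2$, so $\vartheta^2=0$ if and only if $\varphi(\vartheta)^2=0$. Hence $(\theta^{0})^2=0$. Since $A_0$ has zero differential, $\theta^{0}$ is a Maurer--Cartan element of $A_0\otimes E$. Moving along the zigzag, we push forward along arrows $A_i\to A_{i+1}$ and apply Lemma~\ref{lem:lift} to arrows $A_{i+1}\to A_i$. This gives at each stage an element of $MC(A_i\otimes E)$ with class $\theta^{i}$, and finally $\omega\in MC(\Omega^*(M)\otimes E)$ with $[\omega_1]=\theta$. Apply Lemma~\ref{lem:holonomy}.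
\end{proof}

\subsection*{Twisted cycles}
In Example~\ref{ex:two} two commutation relations form a cycle of length two that closes up to conjugation by $h$. In $M_7$ we shall find a cycle of length six. One triple of matrices sees only two of the generators $g_i$, so we pass to an algebra that sees all of them.

\begin{proposition}\label{prop:cycle}
Let $M$ be a connected manifold and $m\ge2$; indices are taken modulo $m$. Suppose that $a_1,\dots,a_m,\tau\in H^1(M)$ and $g_1,\dots,g_m,h\in\pi_1(M)$ satisfy:
\begin{enumerate}
\item[(C)] $a_ia_j=0$ unless $j=i\pm1$, and $\tau a_i=0$ for all $i$;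
\item[(P)] $a_i(g_k)=\delta_{ik}$, $a_i(h)=0$, $\tau(g_k)=0$, $\tau(h)=1$;
\item[(R)] $g_k$ commutes with $g_{k+1}$ for $1\le k\le m-1$, and $h^{-1}g_mh$ commutes with $g_1$.
\end{enumerate}
Then $M$ is not $1$-formal.
\end{proposition}

\begin{proof}
Let $E$ be the associative algebra generated by $X_1,\dots,X_m,Y$ in weight~$1$, with the relations $X_iX_{i+1}=X_{i+1}X_i$ for all $i$ modulo $m$ and with all words of length $\ge4$ set to zero. The generators that commute are exactly those whose coefficients are allowed a nonzero product by (C). Each commutation relation identifies two words, so a basis of $E$ is formed by the classes of words of length $\le3$ under exchanges of neighboring letters $X_i,X_{i+1}$. Put $\theta=\sum_ia_i\otimes X_i+\tau\otimes Y$. Degree one classes anticommute, so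
\[
\theta^2=\sum_{i<j}a_ia_j\otimes(X_iX_j-X_jX_i)+\sum_ia_i\tau\otimes(X_iY-YX_i),
\]
and each term vanishes by (C) or by the relations of $E$. Suppose that $M$ is $1$-formal and take $P$ from Proposition~\ref{prop:rep}. By (P), $P(g_k)_1=X_k$ and $P(h)_1=Y$.

\emph{Claim.} Let $p,q\in1+\mathfrak m$ commute, with $p_1=X_i$ and $q_1=X_{i+1}$. Then the coefficient $\lambda$ of $X_iY$ in $p$ equals the coefficient $\lambda'$ of $X_{i+1}Y$ in $q$.

The weight~$3$ part of $pq-qp=0$ is $X_iq_2-q_2X_i+p_2X_{i+1}-X_{i+1}p_2=0$. Take the coefficient of the basis element whose class consists of the two words $X_iX_{i+1}Y$ and $X_{i+1}X_iY$. Both end in $Y$, so $q_2X_i$ and $p_2X_{i+1}$ contribute nothing. A word $X_iw$ lies in the class only for $w=X_{i+1}Y$, and a word $X_{i+1}w$ only for $w=X_iY$. So the coefficient is $\lambda'-\lambda$, which proves the claim.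

Let $\lambda_k$ be the coefficient of $X_kY$ in $P(g_k)$. The first $m-1$ relations in (R) give $\lambda_1=\dots=\lambda_m$. With $p=P(g_m)$ and $r=P(h)$ we have $r_1=Y$ and $(r^{-1})_1=-Y$, so modulo weight~$3$
\[
P(h^{-1}g_mh)=1+r^{-1}(p-1)r\equiv1+X_m+(p_2+X_mY-YX_m).
\]
The coefficient of $X_mY$ here is $\lambda_m+1$, and the last relation in (R) gives $\lambda_m+1=\lambda_1$. This is a contradiction.
\end{proof}

\begin{remark}
The cycle has to be closed. If the commutation of $g_1$ and $g_2$ is omitted from (R), the substitution $g_k'=h^{-1}g_kh$ for $2\le k\le m$ turns the remaining relations into commutations of pairs among the generators $g_1,g_2',\dots,g_m',h$. The twist is gone, and the equations for the $\lambda_k$ become solvable. The class $\tau$ is what makes the twist measurable: the shift of $\lambda_m$ is $\tau(h)$.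
\end{remark}

\section{Seven points}\label{sec:seven}

Commuting loops in $M_n$ come from triples that rotate far from each other. Place two points $4,5$ on the left and two points $6,7$ on the right, and let the points $1,2,3$ change places in the middle. Whichever point $i$ is leftmost among $1,2,3$ can rotate with $4,5$, in a loop $L_i$; whichever point $j$ is rightmost can rotate with $6,7$, in a loop $R_j$. The loops $L_i$ and $R_j$ can be performed together when $i\ne j$, and the six pairs $(i,j)$ form the cycle $L_1,R_2,L_3,R_1,L_2,R_3$. Passing once around this cycle takes the points $1,2,3$ through all six orders, and this motion is the twist $h$. We verify the hypotheses of Proposition~\ref{prop:cycle} with $m=6$.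

\subsection*{The classes}
For $i,j\in\{1,2,3\}$ put
\[
\alpha_i=[\,4\,|\,5\,i\,|\,[7]\setminus\{4,5,i\}\,],\qquad \beta_j=[\,[5]\setminus j\,|\,j\,6\,|\,7\,],
\]
of types $1$ and $4$; they are meant to detect $L_i$ and $R_j$. The class $\tau$ must detect a collision among $1,2,3$ and annihilate all $\alpha_i$ and $\beta_j$. By \eqref{eq:types}, type~$2$ annihilates type~$1$ and type~$3$ annihilates type~$4$, so we want a class that is of both types. Relation \eqref{eq:relation} with $a=2$, $D=145$, $C=367$ provides one:
\begin{equation}\label{eq:tau}
\begin{aligned}
\tau&=[45|21|367]+[15|24|367]+[14|25|367]\\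
&=[145|23|67]+[145|26|37]+[145|27|36].
\end{aligned}
\end{equation}
Set $(a_1,\dots,a_6)=(\alpha_1,\beta_2,\alpha_3,\beta_1,\alpha_2,\beta_3)$.

\begin{lemma}\label{lem:C}
The classes $a_1,\dots,a_6,\tau\in H^1(M_7)$ satisfy \textup{(C)}.
\end{lemma}

\begin{proof}
If $j-i$ is even, then $a_i$ and $a_j$ have the same type and $a_ia_j=0$ by \eqref{eq:types}. If $j-i=3$, then $\{a_i,a_j\}=\{\alpha_l,\beta_l\}$ for some $l$. Here $\{4,5,l\}\not\subset[5]\setminus l$, and the other inclusion of Lemma~\ref{lem:disjoint} fails by cardinality, so the hypersurfaces are disjoint and $\alpha_l\beta_l=0$. Finally, $\tau\alpha_l=0$ by the first line of \eqref{eq:tau} and $\tau\beta_l=0$ by the second.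
\end{proof}

The two vanishing statements for $\tau$ use different representatives, and this is where the method of Section~\ref{sec:small} breaks down. The hypersurface $H(45|21|367)$ from the first line meets the hypersurface of $\beta_3$, at points with $x_4<x_5<x_1=x_2<x_3=x_6<x_7$, and $H(145|23|67)$ from the second line meets that of $\alpha_1$, at points with $x_4<x_5=x_1<x_2=x_3<x_6<x_7$.

\subsection*{The loops}
Let $(ikj)$ denote the configuration with
\[
x_4=-11,\quad x_5=-10,\quad x_i=-9,\quad x_k=0,\quad x_j=9,\quad x_6=10,\quad x_7=11,
\]
where $\{i,k,j\}=\{1,2,3\}$. Put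
\[
c_1=(123),\quad c_2=(132),\quad c_3=(312),\quad c_4=(321),\quad c_5=(231),\quad c_6=(213),
\]
and $c_7=c_1$. Let $e_k$ be the straight segment from $c_k$ to $c_{k+1}$. For odd $k$ it exchanges the points at $0$ and $9$, and for even $k$ those at $-9$ and $0$. Only the two exchanged points collide, so $e_k$ lies in $M_7$. When $i$ is at $-9$, let $L_i$ be the rotation $(x_4,x_5,x_i)=(-10,-10,-10)+\rho(\theta)$; when $j$ is at $9$, let $R_j$ be the rotation $(x_j,x_6,x_7)=(10,10,10)+\rho(\theta)$. The other points stay fixed, and since $\rho(0)=(-1,0,1)$ these loops start at the given configuration. The point among $1,2,3$ that $e_1,\dots,e_6$ leave unmoved is, in turn, $1$ at $-9$, $2$ at $9$, $3$ at $-9$, $1$ at $9$, $2$ at $-9$, $3$ at $9$. So the rotation $Z_k$, where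
\[
(Z_1,\dots,Z_6)=(L_1,R_2,L_3,R_1,L_2,R_3),
\]
is defined at both ends of $e_k$; let $\ell_k$ and $\ell_k'$ be the loops $Z_k$ based at $c_k$ and at $c_{k+1}$. See Figure~\ref{fig:hexagon}. In $\pi_1(M_7,c_1)$ define
\[
g_k=\gamma_k\ell_k\gamma_k^{-1}\quad\text{with }\gamma_k=e_1\cdots e_{k-1},\qquad h=e_1e_2\cdots e_6 .
\]

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=2.2]
\foreach \n/\w/\z in {1/123/{L_1,\alpha_1},2/132/{R_2,\beta_2},3/312/{L_3,\alpha_3},4/321/{R_1,\beta_1},5/231/{L_2,\alpha_2},6/213/{R_3,\beta_3}}
{
\draw[->,shorten >=4pt,shorten <=4pt] ({180-60*\n}:1) -- ({120-60*\n}:1);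
\fill ({180-60*\n}:1) circle (0.025);
\node at ({180-60*\n}:1.42) {$c_{\n}=(\w)$};
\node at ({150-60*\n}:0.72) {$e_{\n}$};
\node at ({150-60*\n}:1.18) {$\z$};
}
\end{tikzpicture}
\caption{The loop $h=e_1\cdots e_6$ in $M_7$. A vertex lists the points at $-9,0,9$; the points $4,5,6,7$ are at $-11,-10,10,11$. Outside each edge are the rotation that can be performed during the whole edge ($L_i$ rotates $4,5,i$ and $R_j$ rotates $j,6,7$) and the class that detects it. The rotations of two adjacent edges commute at the common vertex.}
\label{fig:hexagon}
\end{figure}

\begin{lemma}\label{lem:R}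
The elements $g_1,\dots,g_6,h$ satisfy \textup{(R)}.
\end{lemma}

\begin{proof}
The rotation $Z_k$ can be performed at every point of $e_k$. For odd $k$ the rotating triple stays in $(-12,-8)$, the exchanged pair stays in $[0,9]$, and $6,7$ rest at $10,11$. For even $k$ the triple stays in $(8,12)$, the pair stays in $[-9,0]$, and $4,5$ rest at $-11,-10$. No three coordinates agree, so we get a map $[0,1]\times S^1\to M_7$, which shows that $\ell_k=e_k\ell_k'e_k^{-1}$ in $\pi_1(M_7,c_k)$. Hence $g_{k}=\gamma_{k+1}\ell_k'\gamma_{k+1}^{-1}$ for $1\le k\le5$, and $g_6=h\ell_6'h^{-1}$.

At $c_{k+1}$ one of $\ell_k',\ell_{k+1}$ is a left rotation and the other a right rotation (with $\ell_7=\ell_1$). Performed independently, they keep one triple in $(-12,-8)$, one point at $0$ and one triple in $(8,12)$, so they are the factors of a map $S^1\times S^1\to M_7$ and commute in $\pi_1(M_7,c_{k+1})$. For $1\le k\le5$, conjugation by $\gamma_{k+1}$ shows that $g_k$ and $g_{k+1}$ commute. For $k=6$ we get that $\ell_6'=h^{-1}g_6h$ commutes with $\ell_1=g_1$.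
\end{proof}

\begin{lemma}\label{lem:P}
After changing the signs of some of the $a_i$, which preserves \textup{(C)}, the classes and loops satisfy \textup{(P)}.
\end{lemma}

\begin{proof}
Along $h$ only pairs in $\{1,2,3\}$ collide. The pairs of the $\alpha_i$ and $\beta_j$ contain $5$ or $6$, so $a_i(h)=0$, and in the first line of \eqref{eq:tau} only $[45|21|367]$ can contribute. The points $1$ and $2$ collide on $e_3$ and on $e_6$. On $e_3$ the point $3$ is below them, so this collision is not on $H(45|21|367)$. On $e_6$ they collide at $-9/2$ with $4,5$ below and $3,6,7$ above, and $x_2-x_1$ goes from $-9$ to $9$. So $\tau(h)=1$.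

The loop $g_k$ is freely homotopic to $\ell_k$, to which Lemma~\ref{lem:rotation} applies. The loop $L_i$ is a rotation with $U=\emptyset$ and $T=\{4,5,i\}$, so only types $0,1$ detect it; thus $\tau$ and all $\beta_j$ vanish on it. The pair $\{5,l\}$ of $\alpha_l$ lies in $T$ only for $l=i$, and then $D=\{4\}=U\cup4$, so $\alpha_i(L_i)=\pm1$. The loop $R_j$ is a rotation with $U=[5]\setminus j$ and $T=\{j,6,7\}$, so only types $4,5$ detect it; thus $\tau$ and all $\alpha_i$ vanish on it. The pair $\{l,6\}$ of $\beta_l$ lies in $T$ only for $l=j$, and then $D=U$, so $\beta_j(R_j)=\pm1$. The lists $(a_k)$ and $(Z_k)$ match, so $a_i(g_k)=\pm\delta_{ik}$ and $\tau(g_k)=0$.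
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main} for $n\ge7$]
Let $p\colon M_n\to M_7$ forget the last $n-7$ coordinates. Let $\sigma\colon M_7\to M_n$ adjoin the coordinates $x_l=l+\sqrt{1+x_1^2+\dots+x_7^2}$ for $8\le l\le n$, which are distinct and larger than $x_1,\dots,x_7$. Then $p\circ\sigma=\mathrm{id}$. The classes $p^*a_i,p^*\tau$ satisfy (C) by Lemma~\ref{lem:C}, since $p^*$ is a ring homomorphism. The elements $\sigma_*g_k,\sigma_*h$ satisfy (R) by Lemma~\ref{lem:R}, since $\sigma_*$ is a group homomorphism. Condition (P) follows from Lemma~\ref{lem:P} and $(p^*u)(\sigma_*\gamma)=u(\gamma)$. By Proposition~\ref{prop:cycle}, $M_n$ is not $1$-formal, hence not formal. Together with Section~\ref{sec:small}, and since formal spaces are $1$-formal, this proves the theorem.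
\end{proof}

\section{The plane pure braid groups}\label{sec:groups}

A group $G$ is \emph{$1$-formal} if the Eilenberg--MacLane space $K(G,1)$ is $1$-formal. A \emph{right-angled Artin group} is a group with a finite presentation all of whose relators are commutators of two generators.

\begin{lemma}\label{lem:pi}
A connected manifold $M$ is $1$-formal if and only if $\pi_1(M)$ is $1$-formal.
\end{lemma}

\begin{proof}
A space $K=K(\pi_1(M),1)$ is obtained from $M$ by attaching cells of dimension at least~$3$, so $H^i(K,M)=0$ for $i\le2$. By the long exact sequence of the pair, restriction $H^i(K)\to H^i(M)$ is bijective for $i\le1$ and injective for $i=2$. Hence $A(K)\to A(M)$ and $(H^*(K),0)\to(H^*(M),0)$ are $1$-quasi-isomorphisms, and adding these two arrows to a zigzag for one space gives a zigzag for the other.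
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:groups}]
By Theorem~\ref{thm:main} and Lemma~\ref{lem:pi}, $PP_n$ is not $1$-formal for $n\ge7$. Right-angled Artin groups are $1$-formal \cite{KM}. Compact K\"ahler manifolds \cite{DGMS} and complements of complex hyperplane arrangements \cite{Bri} are formal, so their fundamental groups are $1$-formal by Lemma~\ref{lem:pi}.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Bri}
Brieskorn, \emph{S\'em. Bourbaki} 401 (1971/72).

\bibitem{Curvas}
\emph{Curvas y trenzas planas sin auto-intersecciones triples},
\texttt{https://\allowbreak repositorio.\allowbreak cinvestav.mx/\allowbreak bitstream/\allowbreak handle/\allowbreak cinvestav/\allowbreak 3030/\allowbreak SSIT0015085.pdf?\allowbreak isAllowed=y\&\allowbreak sequence=1}.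

\bibitem{DGMS}
Deligne, Griffiths, Morgan and Sullivan, \emph{Invent. Math.} 29 (1975).

\bibitem{KM}
Kapovich and Millson, \emph{Publ. IH\'ES} 88 (1998).

\end{thebibliography}
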